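# A reflexive double triangle in Hilbert space

## 1. A tower of tensor powers with one cheap direction

Everything in this lecture turns on one Hilbert space $H$, which we build first. Inner products are linear in the first variable.

Let $S=\mathbb C^3$ with orthonormal basis $e,s,t$, let $E=\operatorname{span}\{s,t\}$, and let $f(x)=\langle x,e\rangle$. So $f$ is a functional on $S$ with $\|f\|=1$, $f(e)=1$ and $\ker f=E$. Let $\kappa,\mu$ be an orthonormal basis of $\mathbb C^2$ and put $\nu=\kappa+\mu$. Write $S_n=S^{\otimes n}$, with $S_0=\mathbb C$, and let $I_n$ be the identity of $S_n$; a plain $I$ is the identity of whatever space is left over. Think of a vector in $S_n\otimes\mathbb C^2$ as having $n$ legs in $S$ and a tail in $\mathbb C^2$.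

**The sequences.** We consider sequences $y=(y_n)_{n\ge0}$ with $y_n\in S_n\otimes\mathbb C^2$ such that
$$(I_n\otimes f\otimes I)\,y_{n+1}=y_n\qquad(n\ge0). \tag{1}$$
Applying $f$ to the last leg of $y_{n+1}$ gives $y_n$ back. Hence $y_m$ determines $y_n$ for all $n\le m$, through
$$y_n=(I_n\otimes f^{\otimes(m-n)}\otimes I)\,y_m ,$$
and a sequence is determined by its components $y_m$ with $m\ge n$, for any fixed $n$. We often describe elements by those components only.

**The prediction.** Define linear maps $A:\mathbb C^2\to E\otimes\mathbb C^2$ and $A_j:\mathbb C^2\to S\otimes\mathbb C^2$ by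
$$A\kappa=s\otimes\kappa,\qquad A\mu=t\otimes\mu,\qquad A_jc=e\otimes c+2^{-j}Ac .$$
With $k_j=e+2^{-j}s$ and $m_j=e+2^{-j}t$ this says $A_j\kappa=k_j\otimes\kappa$ and $A_j\mu=m_j\otimes\mu$. We regard $(I_j\otimes A_j)y_j$ as a prediction of $y_{j+1}$ from $y_j$, and record the error
$$z_{j+1}(y)=y_{j+1}-(I_j\otimes A_j)y_j .$$
Since $(f\otimes I)A_j=I$, condition (1) for $n=j$ says exactly that $z_{j+1}(y)\in S_j\otimes E\otimes\mathbb C^2$.

**The price of an error.** Let
$$\theta=\tfrac1{\sqrt2}(s\otimes\kappa+t\otimes\mu)=\tfrac1{\sqrt2}A\nu ,$$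
a unit vector of $E\otimes\mathbb C^2$. Let $Q^\perp$ be the orthogonal projection of $E\otimes\mathbb C^2$ onto $\mathbb C\theta$, and $Q=I-Q^\perp$. For $z\in S_j\otimes E\otimes\mathbb C^2$ put
$$\|z\|_j^2=4^j\,\|(I_j\otimes Q)z\|^2+\|(I_j\otimes Q^\perp)z\|^2 .$$
An error in the direction $\theta$ costs its ordinary norm; an error in any orthogonal direction costs $2^j$ times as much. Finally let $H$ be the space of all sequences $y$ satisfying (1) with
$$\|y\|^2=\|y_0\|^2+\sum_{j\ge0}\|z_{j+1}(y)\|_j^2<\infty .$$

**$H$ is a Hilbert space.** The data $y_0\in\mathbb C^2$ and $z_{j+1}\in S_j\otimes E\otimes\mathbb C^2$ can be prescribed arbitrarily, and they determine $y$ through $y_{j+1}=z_{j+1}+(I_j\otimes A_j)y_j$; the resulting sequence satisfies (1) because $f$ kills $E$. So $H$ is the orthogonal direct sum of $\mathbb C^2$ and the finite-dimensional spaces $(S_j\otimes E\otimes\mathbb C^2,\|\cdot\|_j)$. It is separable and infinite-dimensional.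

For each $n$ the correspondence
$$(y_0,z_1,\dots,z_n)\longleftrightarrow y_n$$
is a linear bijection of finite-dimensional spaces: from left to right by the recursion, from right to left because $y_n$ determines $y_{n-1},\dots,y_0$ by (1). In particular $y\mapsto y_n$ is continuous on $H$, and two elements with the same $n$-th component have the same coordinates $y_0,z_1,\dots,z_n$.

For instance, if $y_0=\alpha\kappa+\beta\mu$, then the prediction for $y_1$ is $\alpha(e+s)\otimes\kappa+\beta(e+t)\otimes\mu$, and $y_1$ is this plus an arbitrary $z_1\in E\otimes\mathbb C^2$. The dimensions agree: $\dim(S\otimes\mathbb C^2)=6=2+4$.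

For a line $\Lambda\subset\mathbb C^2$ (a one-dimensional subspace) let
$$H_\Lambda=\{y\in H:\ y_n\in S_n\otimes\Lambda\text{ for all }n\},\qquad K=H_{\mathbb C\kappa},\quad M=H_{\mathbb C\mu},\quad N=H_{\mathbb C\nu}.$$
There is one candidate $H_\Lambda$ for each line, and the norm is designed so that exactly three of them are nonzero.

## 2. Reflexive lattices and the double triangle

Now we say what $H$ is for. All subspaces in the definitions are closed.

**Definition (subspace lattice).** A subspace lattice $\mathcal L$ on a Hilbert space $H$ is a collection of closed subspaces containing $\{0\}$ and $H$ which is a complete lattice under $\wedge$ (intersection) and $\vee$ (closed linear span).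

**Definition (Alg, Lat, reflexive).** $\operatorname{Alg}\mathcal L$ is the algebra of all bounded operators leaving every member of $\mathcal L$ invariant. For an algebra $\mathcal A$ of bounded operators, $\operatorname{Lat}\mathcal A$ is the lattice of closed subspaces invariant under every member of $\mathcal A$. The lattice $\mathcal L$ is reflexive if $\mathcal L=\operatorname{Lat}\operatorname{Alg}\mathcal L$.

The inclusion $\mathcal L\subset\operatorname{Lat}\operatorname{Alg}\mathcal L$ always holds; reflexivity means that no extra invariant subspaces appear. The larger $\operatorname{Alg}\mathcal L$ is, the better the chances. For example, in $\mathbb C^2$ the lattice $\{\{0\},\mathbb C\kappa,\mathbb C^2\}$ is reflexive: its algebra is that of the upper triangular matrices in the basis $\kappa,\mu$, it contains the operator $\mu\mapsto\kappa$, $\kappa\mapsto0$, and the only line invariant under that operator is $\mathbb C\kappa$.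

**Definition (double triangle).** A realization of the double triangle is a lattice $\mathcal T=\{\{0\},K,M,N,H\}$ of five distinct closed subspaces with
$$K\wedge M=K\wedge N=M\wedge N=\{0\},\qquad K\vee M=K\vee N=M\vee N=H .$$

The smallest example is $\mathbb C^2$ with three distinct lines. There an operator leaving all three lines invariant has three pairwise non-proportional eigenvectors, hence is a scalar. So $\operatorname{Alg}\mathcal T$ consists of scalars, every line is invariant, and $\mathcal T$ is not reflexive.

The following is quoted and may be used. (i) (Halmos) Every realization of the double triangle in a finite-dimensional space is non-reflexive. (ii) (Longstaff) If any of the vector sums $K+M$, $K+N$, $M+N$ is closed, then $\mathcal T$ is non-reflexive, and in that case $\operatorname{Alg}\mathcal T$ contains an operator of rank two. (iii) (Longstaff) For every realization, $\operatorname{Alg}\mathcal T$ contains no rank one operator. (iv) (Kissin) If $\operatorname{Alg}\mathcal T$ contains a nonzero finite rank operator, then $\mathcal T$ is non-reflexive.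

The problem, taken from the paper "On some reflexive lattices of subspaces", asks whether all realizations of the double triangle in infinite-dimensional Hilbert spaces are non-reflexive. The answer is no.

**Theorem 1.** There is a separable Hilbert space $H$ and a realization $\mathcal T=\{\{0\},K,M,N,H\}$ of the double triangle with $\mathcal T=\operatorname{Lat}\operatorname{Alg}\mathcal T$.

**Theorem 2.** Let $\mathbb F=\mathbb R$ or $\mathbb C$, let $k\ge3$ be an integer, and let $H$ be any infinite-dimensional Hilbert space over $\mathbb F$. There are distinct closed subspaces $N_1,\dots,N_k$ with $N_i\wedge N_l=\{0\}$ and $N_i\vee N_l=H$ for $i\ne l$, such that $\{\{0\},N_1,\dots,N_k,H\}$ is reflexive. For $k=3$ and $\mathbb F=\mathbb C$, together with (i): a Hilbert space carries a reflexive realization of the double triangle if and only if it is infinite-dimensional.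

**Theorem 3.** If a realization $\mathcal T$ of the double triangle on a complex Hilbert space is reflexive, then $\operatorname{Alg}\mathcal T$ contains no nonzero compact operator.

The realization in Theorem 1 is the $H,K,M,N$ of Section 1. Its proof uses none of (i)–(iv).

## 3. The fourth graph, and when it vanishes

Before proving reflexivity somewhere, let us see why one expects non-reflexivity, and where that expectation fails.

**Closed sums.** Suppose $K+M$ is closed. Then $H=K+M$ with $K\cap M=\{0\}$, so $H$ is a topological direct sum $K\oplus M$, with bounded projections by the closed graph theorem. Every $X\in\operatorname{Alg}\mathcal T$ leaves $K$ and $M$ invariant, so $X=a\oplus b$, and it commutes with the bounded invertible operator $D_\lambda=I_K\oplus\lambda I_M$, where $\lambda\ne0,1$ is a scalar. Therefore $D_\lambda N$ is a closed subspace invariant under $\operatorname{Alg}\mathcal T$.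

It is not in $\mathcal T$. It is neither $\{0\}$ nor $H$, since $D_\lambda$ is invertible. It meets $K=D_\lambda K$ and $M=D_\lambda M$ only in $0$, so it is neither of them. If $D_\lambda N=N$, then for every $k+m\in N$ with $k\in K$, $m\in M$, also $k+\lambda m\in N$; subtracting, $(\lambda-1)m\in N\cap M=\{0\}$, so $m=0$, then $k\in N\cap K=\{0\}$, and $N=\{0\}$, a contradiction. So $\mathcal T$ is not reflexive. This covers finite dimensions, where all sums are closed. (For $K+N$ or $M+N$ closed, permute the names.)

**The same idea without closed sums.** For arbitrary $\mathcal T$ one would try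
$$N_{(\lambda)}=\overline{\{k+\lambda m:\ k\in K,\ m\in M,\ k+m\in N\}} .$$
This is in $\operatorname{Lat}\operatorname{Alg}\mathcal T$, because if $X\in\operatorname{Alg}\mathcal T$ then $Xk\in K$, $Xm\in M$ and $Xk+Xm\in N$. It may work when no sum is closed. For instance on $\ell^2\oplus\ell^2$ let $D=\operatorname{diag}(1,\frac12,\frac13,\dots)$ and
$$K=\ell^2\oplus0,\qquad M=\{(x,Dx)\},\qquad N=\{(x,-Dx)\}.$$
The pairwise intersections are $\{0\}$ since $D$ is injective. All three pairwise sums equal $\ell^2\oplus\operatorname{ran}D$, which is dense and not closed. Here $(x,-Dx)=(2x,0)+(-x,-Dx)$, so $N_{(2)}$ is the closure of $\{(0,-2Dx)\}$, that is, $0\oplus\ell^2$. This is a sixth invariant subspace, and $\mathcal T$ is not reflexive.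

**Where it stops.** If $N\cap(K+M)=\{0\}$, then $N_{(\lambda)}=\{0\}$ and the argument produces nothing. So a reflexive example should be sought where $N$ is disjoint from $K+M$ apart from $0$. In our space this is the case: if $y=k+m\in N$ with $y_n=b_n\otimes\nu$, then comparing tails, $k_n=b_n\otimes\kappa$ and $m_n=b_n\otimes\mu$, so $k+\lambda m\in H_\Lambda$ with $\Lambda=\mathbb C(\kappa+\lambda\mu)$. Lemma 3 below says $H_\Lambda=\{0\}$ for $\lambda\ne0,1$, so $b_n=0$ for all $n$ and $y=0$.

That suggests the strategy. Use an algebra which acts fully on the legs and trivially on the tail. At each finite level it has one invariant subspace $S_n\otimes\Lambda$ for every $\Lambda\subset\mathbb C^2$, as in $\mathbb C^2$ with scalars, and nothing can be done about that at a finite level. The norm of $H$ must then kill all lines except three in the limit, while keeping the three survivors without proper nonzero invariant subspaces.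

## 4. Operators acting on the first $n$ legs

The purpose of this section is to supply many operators that leave every $H_\Lambda$ invariant.

For $a\in B(S_n)$ define $ay$ by
$$(ay)_m=(a\otimes I_{m-n}\otimes I)\,y_m\qquad(m\ge n).$$
Condition (1) is preserved for indices $\ge n$ because $a$ and $f$ act on different legs; the components below $n$ are then defined by (1).

**Boundedness.** For $j\ge n$ the operator $a$ does not touch the leg and the tail on which $A_j$ and $Q$ act, so
$$z_{j+1}(ay)=(a\otimes I)z_{j+1}(y),\qquad \|z_{j+1}(ay)\|_j\le\|a\|\,\|z_{j+1}(y)\|_j . \tag{2}$$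
The inequality holds because $a\otimes I$ commutes with $I_j\otimes Q$ and $I_j\otimes Q^\perp$, so each of the two terms in $\|\cdot\|_j^2$ grows by a factor at most $\|a\|^2$. The remaining coordinates $(y_0,z_1,\dots,z_n)$ are equivalent to $y_n$, which is sent to $(a\otimes I)y_n$; so they undergo a linear map of a finite-dimensional space, which is bounded. Hence $a$ defines a bounded operator on $H$. Its norm may exceed $\|a\|$, but on the coordinates $z_{j+1}$ with $j\ge n$ we have the bound (2), and only that bound will be used.

**The algebra.** The operators $a\in B(S_n)$ and $a\otimes I_S\in B(S_{n+1})$ define the same operator on $H$, since they agree on components $m\ge n+1$. So we get an increasing union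
$$\mathfrak A=\bigcup_nB(S_n)\subset B(H),$$
an algebra of bounded operators.

**The subspaces.** Each $H_\Lambda$ is closed, because the maps $y\mapsto y_n$ are continuous, and $\mathfrak A$-invariant, because $a\otimes I$ maps $S_m\otimes\Lambda$ into itself for $m\ge n$ and (1) carries this down to lower components. If $\Lambda\ne\Lambda'$, then $H_\Lambda\cap H_{\Lambda'}=\{0\}$, because $(S_n\otimes\Lambda)\cap(S_n\otimes\Lambda')=\{0\}$.

## 5. Which lines can pay: the formula for $z_{j+1}$

This section computes the errors on $H_\Lambda$; the design of the norm becomes visible here.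

Let $\Lambda=\mathbb Cc$ and let $y$ be a sequence satisfying (1) with $y_n=b_n\otimes c$, $b_n\in S_n$. By (1), $(I_j\otimes f)b_{j+1}=b_j$, so $\Delta_{j+1}:=b_{j+1}-b_j\otimes e$ lies in $S_j\otimes E$. Since $(I_j\otimes A_j)(b_j\otimes c)=b_j\otimes e\otimes c+2^{-j}\,b_j\otimes Ac$,
$$z_{j+1}(y)=\Delta_{j+1}\otimes c-2^{-j}\,b_j\otimes Ac . \tag{3}$$
Also, because $b_j=(I_j\otimes f)b_{j+1}$ and $\|f\|=1$, the norms $\|b_j\|$ are nondecreasing in $j$.

At step $j$ we may choose $\Delta_{j+1}$ to cancel the debt $2^{-j}b_j\otimes Ac$, but only by vectors with tail in $\mathbb Cc$. A debt that is left over in the range of $Q$ is charged the factor $2^j$, which wipes out the $2^{-j}$. So a line survives only if $Ac\in E\otimes c+\mathbb C\theta$. For $c=\kappa$ and $c=\mu$ this holds since $A\kappa=s\otimes\kappa$ and $A\mu=t\otimes\mu$. For $c=\nu$ it holds since $A\nu=\sqrt2\,\theta$. For $c=\lambda\kappa+\mu$ with $\lambda\ne0,1$ it fails: if $Ac-r\otimes c=\gamma\theta$ with $r=r_ss+r_tt$, the coefficients at $t\otimes\kappa$ and $s\otimes\mu$ give $\lambda r_t=0$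 and $r_s=0$, so $r=0$ and $\lambda s\otimes\kappa+t\otimes\mu=\gamma\theta$, whence $\lambda=1$.

**Both weights are needed.** Suppose all weights were $1$. For any $c$ the sequence $y_n=e^{\otimes n}\otimes c$ has, by (3), $z_{j+1}=-2^{-j}e^{\otimes j}\otimes Ac$, which is square-summable; so every $H_\Lambda$ would be nonzero, and $\mathfrak A$ would have infinitely many invariant subspaces. Suppose instead that all weights were $4^j$, also in the direction $\theta$. Then $N$ would be zero. Indeed $\theta\notin E\otimes\nu$ (the coefficients of $r\otimes\nu$ at $t\otimes\kappa$ and $s\otimes\mu$ are $r_t$ and $r_s$, while those of $\theta$ vanish). So if $P$ is the projection of $E\otimes\mathbb C^2$ onto $(E\otimes\nu)^\perp$, then $\delta=\|P\theta\|>0$, and (3) gives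
$$\|z_{j+1}(y)\|\ge\|(I_j\otimes P)z_{j+1}(y)\|=\sqrt2\,2^{-j}\delta\|b_j\| .$$
Then $\sum_j4^j\|z_{j+1}(y)\|^2<\infty$ would force $\sum\|b_j\|^2<\infty$; as $\|b_j\|$ is nondecreasing, $y=0$. So the cheap direction $\theta$ is what admits the third line, and the weight $4^j$ elsewhere is what excludes a fourth.

## 6. Product vectors

To show that the survivors have no proper nonzero invariant subspaces, we need explicit vectors in them which any invariant subspace must contain.

**Definition (product vectors, admissible pairs).** Let $c\in\mathbb C^2$ and let $x=(x_j)_{j\ge0}$ be a sequence in $S$ with $f(x_j)=1$ and $\prod_j\|x_j\|<\infty$. (Note $\|x_j\|\ge|f(x_j)|=1$, so the partial products increase.) For $v\in S_n$ let $\omega=\omega^{x,c}(n,v)$ be the sequence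
$$\omega_m=v\otimes x_n\otimes x_{n+1}\otimes\cdots\otimes x_{m-1}\otimes c\qquad(m\ge n).$$
It satisfies (1) because $f(x_j)=1$. The pair $(x,c)$ is admissible if $\omega^{x,c}(n,v)\in H$ for all $n$ and $v\in S_n$.

Only the coordinates $z_{j+1}$ with $j\ge n$ matter for membership in $H$. For $j\ge n$,
$$z_{j+1}(\omega)=v\otimes x_n\otimes\cdots\otimes x_{j-1}\otimes(x_j\otimes c-A_jc).$$
We use three pairs. For $x_j=k_j$, $c=\kappa$, we have $x_j\otimes c=A_jc$, so $z_{j+1}(\omega)=0$ for $j\ge n$. For $x_j=m_j$, $c=\mu$, likewise $z_{j+1}(\omega)=0$. In both cases $\prod\|x_j\|=\prod(1+4^{-j})^{1/2}<\infty$. For $x_j=e$, $c=\nu$, we have $x_j\otimes c-A_jc=-2^{-j}A\nu$, so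
$$z_{j+1}(\omega)=-\sqrt2\,2^{-j}\,v\otimes e^{\otimes(j-n)}\otimes\theta,\qquad\|z_{j+1}(\omega)\|_j=\sqrt2\,2^{-j}\|v\|, \tag{4}$$
which is square-summable. So all three pairs are admissible. The corresponding product vectors lie in $K$, $M$, $N$ respectively; in particular $K,M,N$ are nonzero.

**Lemma 1.** Let $(x,c)$ be admissible, $L\subset H$ closed and $\mathfrak A$-invariant, and $y\in L$ with $y_n=v\otimes c$. Then $\omega^{x,c}(n,v)\in L$.

**Proof.** The plan is to overwrite the legs $n+1,\dots,m$ of $y$ by $x_n,\dots,x_{m-1}$ with an operator from $\mathfrak A$, and let $m\to\infty$. For $m>n$ let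
$$g_m=I_n\otimes\bigotimes_{j=n}^{m-1}x_j\langle\,\cdot\,,e\rangle\in B(S_m)\subset\mathfrak A .$$
Then $\|g_m\|=\prod_{j=n}^{m-1}\|x_j\|\le C:=\prod_j\|x_j\|$, with a bound independent of $m$. To compute $(g_my)_m=(g_m\otimes I)y_m$, apply $f$ to the legs $n+1,\dots,m$ of $y_m$, which by (1) yields $y_n=v\otimes c$, and then insert $x_n,\dots,x_{m-1}$:
$$(g_my)_m=v\otimes x_n\otimes\cdots\otimes x_{m-1}\otimes c=\omega_m .$$
So $g_my$ and $\omega$ have the same coordinates $y_0,z_1,\dots,z_m$. The remaining coordinates are controlled by (2), applied to $g_m\in B(S_m)$: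
$$\|g_my-\omega\|^2=\sum_{j\ge m}\|z_{j+1}(g_my)-z_{j+1}(\omega)\|_j^2\le2C^2\sum_{j\ge m}\|z_{j+1}(y)\|_j^2+2\sum_{j\ge m}\|z_{j+1}(\omega)\|_j^2 .$$
Both sums are tails of convergent series, because $y\in H$ and $\omega\in H$. So $g_my\to\omega$. Since $g_my\in L$ and $L$ is closed, $\omega\in L$. $\square$

## 7. Product vectors are dense

Lemma 1 puts product vectors into $L$; now we check that there are enough of them to fill $K$, $M$, $N$ and $H$.

**Lemma 2.** (a) The vectors $\omega^{(k_j),\kappa}(n,v)$ and $\omega^{(m_j),\mu}(n,v)$, over all $n$ and $v\in S_n$, together span a dense subspace of $H$. (b) The vectors $\omega^{(k_j),\kappa}(n,v)$, respectively $\omega^{(m_j),\mu}(n,v)$, respectively $\omega^{(e),\nu}(n,v)$, span a dense subspace of $K$, respectively $M$, respectively $N$.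

**Proof of (a), and of (b) for $K$ and $M$.** Here we truncate. For $y\in H$ let $y^{[n]}$ have the same coordinates $y_0,z_1,\dots,z_n$ as $y$, and $z_{j+1}=0$ for $j\ge n$. Then $\|y-y^{[n]}\|^2=\sum_{j\ge n}\|z_{j+1}(y)\|_j^2\to0$. Write $y_n=a\otimes\kappa+b\otimes\mu$ with $a,b\in S_n$. Then
$$y^{[n]}=\omega^{(k_j),\kappa}(n,a)+\omega^{(m_j),\mu}(n,b),$$
because both sides have the same $n$-th component and all coordinates $z_{j+1}$, $j\ge n$, equal to $0$. This proves (a). If $y\in K$ then $b=0$, and if $y\in M$ then $a=0$, which proves (b) for $K$ and $M$.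

**Proof of (b) for $N$.** Truncation leaves $N$, so we approximate $y\in N$ by the product vectors built from its own components, and need those components to stay bounded. Let $y_n=b_n\otimes\nu$ and write $\Delta_{j+1}=\Delta^s\otimes s+\Delta^t\otimes t$ with $\Delta^s,\Delta^t\in S_j$. By (3),
$$z_{j+1}(y)=\Delta_{j+1}\otimes\nu-\sqrt2\,2^{-j}\,b_j\otimes\theta,\qquad\text{so}\qquad(I_j\otimes Q)z_{j+1}(y)=(I_j\otimes Q)(\Delta_{j+1}\otimes\nu).$$
The vectors $t\otimes\kappa$ and $s\otimes\mu$ are orthonormal and orthogonal to $\theta$, so they lie in the range of $Q$. The components of $\Delta_{j+1}\otimes\nu$ along them are $\Delta^t$ and $\Delta^s$. Therefore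
$$\|\Delta_{j+1}\|=\bigl(\|\Delta^s\|^2+\|\Delta^t\|^2\bigr)^{1/2}\le\|(I_j\otimes Q)z_{j+1}(y)\|\le2^{-j}\|z_{j+1}(y)\|_j\le2^{-j}\|y\| .$$
Since $b_{j+1}=b_j\otimes e+\Delta_{j+1}$ is an orthogonal sum, $\|b_{j+1}\|^2=\|b_j\|^2+\|\Delta_{j+1}\|^2$, and hence
$$B:=\sup_n\|b_n\|\le\Bigl(\|b_0\|^2+\sum_j4^{-j}\|y\|^2\Bigr)^{1/2}<\infty .$$
Now $y$ and $\omega^{(n)}:=\omega^{(e),\nu}(n,b_n)$ have the same $n$-th component, hence the same $y_0,z_1,\dots,z_n$. By (4),
$$\|y-\omega^{(n)}\|^2\le2\sum_{j\ge n}\|z_{j+1}(y)\|_j^2+2\sum_{j\ge n}2\cdot4^{-j}B^2\longrightarrow0 .\qquad\square$$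

## 8. Every other line vanishes

This is the quantitative form of the computation in Section 5.

**Lemma 3.** If $\Lambda$ is a line different from $\mathbb C\kappa,\mathbb C\mu,\mathbb C\nu$, then $H_\Lambda=\{0\}$.

**Proof.** Since $\Lambda\ne\mathbb C\kappa$, we can write $\Lambda=\mathbb Cc$ with $c=\lambda\kappa+\mu$; since $\Lambda\ne\mathbb C\mu,\mathbb C\nu$, we have $\lambda\ne0,1$. Let $y\in H_\Lambda$, $y_n=b_n\otimes c$, fix $j$, write $\Delta_{j+1}=\Delta^s\otimes s+\Delta^t\otimes t$ and $\varepsilon=2^{-j}$. Here $Ac=\lambda\,s\otimes\kappa+t\otimes\mu$. By (3), the coefficients of $z_{j+1}(y)$ (which are vectors in $S_j$) are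
$$s\otimes\kappa:\ \lambda(\Delta^s-\varepsilon b_j),\qquad t\otimes\kappa:\ \lambda\Delta^t,\qquad s\otimes\mu:\ \Delta^s,\qquad t\otimes\mu:\ \Delta^t-\varepsilon b_j .$$
The range of $Q$ has the orthonormal basis $t\otimes\kappa$, $s\otimes\mu$, $\frac1{\sqrt2}(s\otimes\kappa-t\otimes\mu)$. The component of $z_{j+1}(y)$ along the last of these is
$$q=\tfrac1{\sqrt2}\bigl[\lambda\Delta^s-\Delta^t-(\lambda-1)\varepsilon b_j\bigr].$$
With $\rho_j=\|(I_j\otimes Q)z_{j+1}(y)\|$ we therefore have $\|\lambda\Delta^t\|\le\rho_j$, $\|\Delta^s\|\le\rho_j$ and $\|q\|\le\rho_j$. Solving for $b_j$, from $(\lambda-1)\varepsilon b_j=\lambda\Delta^s-\Delta^t-\sqrt2\,q$ we get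
$$|\lambda-1|\,2^{-j}\|b_j\|\le\bigl(|\lambda|+|\lambda|^{-1}+\sqrt2\bigr)\rho_j .$$
Since $\lambda\ne1$ and $\sum_j4^j\rho_j^2\le\|y\|^2$, it follows that $\sum_j\|b_j\|^2<\infty$. But $\|b_j\|$ is nondecreasing. So all $b_j=0$, and $y=0$. $\square$

## 9. The invariant subspaces of $\mathfrak A$, and Theorem 1

**Proposition 4.** $\operatorname{Lat}\mathfrak A=\{\{0\},K,M,N,H\}$.

**Proof.** The five subspaces are closed and invariant. Conversely let $L$ be closed and $\mathfrak A$-invariant.

**Step 1: find the tail space of $L$.** Put $L^{(n)}=\{y_n:y\in L\}\subset S_n\otimes\mathbb C^2$. Since $(ay)_n=(a\otimes I)y_n$ for $a\in B(S_n)$, this subspace is invariant under $B(S_n)\otimes I$. We claim $L^{(n)}=S_n\otimes\Lambda_n$ for a subspace $\Lambda_n\subset\mathbb C^2$. Fix an orthonormal basis $(u_p)$ of $S_n$ and let $\Lambda_n=\{c:u_1\otimes c\in L^{(n)}\}$. If $w=\sum_pu_p\otimes c_p\in L^{(n)}$, the operator $u_1\langle\cdot,u_p\rangle\otimes I$ sends $w$ to $u_1\otimes c_p$, so $c_p\in\Lambda_n$, and $w\in S_n\otimes\Lambda_n$. If $c\in\Lambda_n$ and $v\in S_n$,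 the operator $v\langle\cdot,u_1\rangle\otimes I$ sends $u_1\otimes c$ to $v\otimes c$, so $v\otimes c\in L^{(n)}$. This proves the claim.

**Step 2: the tail space does not depend on $n$.** By (1), and since $f$ maps $S$ onto $\mathbb C$,
$$S_n\otimes\Lambda_n=L^{(n)}=(I_n\otimes f\otimes I)L^{(n+1)}=(I_n\otimes f\otimes I)(S_{n+1}\otimes\Lambda_{n+1})=S_n\otimes\Lambda_{n+1} .$$
So $\Lambda_n=\Lambda$ for all $n$. In particular, for every $n$, $v\in S_n$ and $c\in\Lambda$ there is $y\in L$ with $y_n=v\otimes c$, which is exactly the hypothesis of Lemma 1.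

**Step 3: read off $L$ from $\Lambda$.** If $\Lambda=\{0\}$, all components of all $y\in L$ vanish, so $L=\{0\}$.

If $\Lambda=\mathbb C^2$, Lemma 1 with $c=\kappa$ and with $c=\mu$ shows that $L$ contains all $\omega^{(k_j),\kappa}(n,v)$ and all $\omega^{(m_j),\mu}(n,v)$. By Lemma 2(a), $L=H$.

If $\dim\Lambda=1$, then $L\subset H_\Lambda$ and $L\ne\{0\}$, so $H_\Lambda\ne\{0\}$, and Lemma 3 gives $\Lambda\in\{\mathbb C\kappa,\mathbb C\mu,\mathbb C\nu\}$. By Lemma 1 for the corresponding admissible pair and Lemma 2(b), $L$ contains $K$, $M$ or $N$ respectively, that is, $L\supset H_\Lambda$. Hence $L=H_\Lambda$ is $K$, $M$ or $N$. $\square$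

**Proof of Theorem 1.** First, $\mathcal T=\{\{0\},K,M,N,H\}$ is a realization of the double triangle. The subspaces $K,M,N$ are nonzero (Section 6) with pairwise intersections $\{0\}$ (Section 4). The subspace $K\vee M$ is closed and $\mathfrak A$-invariant, and its tail space $\Lambda$ contains $\kappa$ and $\mu$, since $K$ and $M$ contain vectors with $n$-th component $v\otimes\kappa$ and $v\otimes\mu$. So $\Lambda=\mathbb C^2$, and Step 3 gives $K\vee M=H$. In the same way $K\vee N=M\vee N=H$, since $\{\kappa,\nu\}$ and $\{\mu,\nu\}$ span $\mathbb C^2$. The five subspaces are distinct: $K,M,N$ are nonzero with zero pairwise intersections, hence distinct from each other; and if one of them were $H$, its intersection with another would be nonzero.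

Second, $\mathcal T$ is reflexive. Since $\mathfrak A\subset\operatorname{Alg}\mathcal T$,
$$\mathcal T\subset\operatorname{Lat}\operatorname{Alg}\mathcal T\subset\operatorname{Lat}\mathfrak A=\mathcal T .$$
So not all realizations of the double triangle in infinite-dimensional Hilbert spaces are non-reflexive. $\blacksquare$

## 10. Theorem 2 in the separable case: $k$ surviving lines

We now want $k$ prescribed lines to survive, over $\mathbb F=\mathbb R$ or $\mathbb C$. The debt of the first two lines will be payable exactly, as before; each further line gets its own leg direction and its own cheap direction.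

**The data.** Let $c_1=\kappa$, $c_2=\mu$, and for $3\le i\le k$ choose $c_i=\alpha_i\kappa+\beta_i\mu\in\mathbb F^2$ with $\alpha_i\beta_i\ne0$, pairwise non-proportional. Let $S=\mathbb F^{k+1}$ have orthonormal basis $e,s_1,\dots,s_k$, let $f=\langle\cdot,e\rangle$ and $E=\ker f$. Let
$$A\kappa=s_1\otimes\kappa,\qquad A\mu=s_2\otimes\mu,\qquad A_jc=e\otimes c+2^{-j}Ac,\qquad\theta_i=s_i\otimes c_i-Ac_i .$$
So $\theta_1=\theta_2=0$. Let $\Theta=\operatorname{span}\{\theta_i:i\ge3\}$, let $Q^\perp$ be the orthogonal projection of $E\otimes\mathbb F^2$ onto $\Theta$, and $Q=I-Q^\perp$. Define $z_{j+1}$, $\|\cdot\|_j$, $H$, $\mathfrak A$ and $H_\Lambda$ by the same formulas as in Sections 1 and 4, with $\mathbb F$ for $\mathbb C$, and set $N_i=H_{\mathbb Fc_i}$.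

The arguments of Sections 1 and 4 used only that $f(e)=1$, $\|f\|=1$, $(f\otimes I)A_j=I$, and that $Q$ is an orthogonal projection on $E\otimes\mathbb F^2$. All this still holds. So $H$ is again a separable infinite-dimensional Hilbert space, $\mathfrak A$ is an algebra of bounded operators satisfying (2), and the $H_\Lambda$ are closed, $\mathfrak A$-invariant, and meet pairwise in $\{0\}$. Formula (3) and the monotonicity of $\|b_j\|$ hold as well.

**Two algebraic facts.** These replace the coefficient computations of Sections 7 and 8. For $i\ge3$ we have $\theta_i=s_i\otimes c_i-\alpha_is_1\otimes\kappa-\beta_is_2\otimes\mu$. Hence the $s_l$-component of $\sum_{i\ge3}\gamma_i\theta_i$ is $\gamma_lc_l$ for $l\ge3$, it is $-(\sum\gamma_i\alpha_i)\kappa$ for $l=1$, and $-(\sum\gamma_i\beta_i)\mu$ for $l=2$. Write $r\in E$ as $r=\sum_lr_ls_l$.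

**Lemma 5.** (a) If $c\in\mathbb F^2$ is nonzero and not proportional to any $c_i$, then $r\otimes c-Ac\notin\Theta$ for all $r\in E$. (b) If $r\in E$ and $r\otimes c_i\in\Theta$ for some $1\le i\le k$, then $r=0$.

**Proof.** (a) Write $c=\alpha\kappa+\beta\mu$; as $c$ is not proportional to $\kappa$ or $\mu$, $\alpha\beta\ne0$. Suppose $r\otimes c-Ac=\sum_{i\ge3}\gamma_i\theta_i$. Since $Ac=\alpha s_1\otimes\kappa+\beta s_2\otimes\mu$ has no $s_l$-component for $l\ge3$, we get $r_lc=\gamma_lc_l$ for $l\ge3$, which forces $\gamma_l=0$. The right side is then zero, and the $s_1$-component gives $r_1c=\alpha\kappa$. As $\beta\ne0$, $r_1=0$, and then $\alpha=0$, a contradiction.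

(b) Suppose $r\otimes c_i=\sum_{l\ge3}\gamma_l\theta_l$. For $l\ge3$ with $l\ne i$, $r_lc_i=\gamma_lc_l$ gives $r_l=\gamma_l=0$. If $i\le2$, this covers all $l\ge3$, so all $\gamma_l=0$, $r\otimes c_i=0$ and $r=0$. If $i\ge3$, the $s_i$-component gives $r_i=\gamma_i$, and the $s_1$-component gives $r_1c_i=-\gamma_i\alpha_i\kappa$. As $\beta_i\ne0$, $r_1=0$; as $\alpha_i\ne0$, $\gamma_i=0$, so $r_i=0$. Finally the $s_2$-component gives $r_2c_i=-\gamma_i\beta_i\mu=0$, so $r_2=0$. Hence $r=0$. $\square$

**Admissible pairs.** For $1\le i\le k$ take $x_j=e+2^{-j}s_i$ and $c=c_i$. Then $f(x_j)=1$ and $\prod\|x_j\|=C:=\prod_j(1+4^{-j})^{1/2}<\infty$. Since $x_j\otimes c_i-A_jc_i=2^{-j}\theta_i$, for $j\ge n$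
$$z_{j+1}(\omega)=2^{-j}\,v\otimes x_n\otimes\cdots\otimes x_{j-1}\otimes\theta_i,\qquad\|z_{j+1}(\omega)\|_j\le2^{-j}C\|\theta_i\|\,\|v\| . \tag{5}$$
The inequality holds because $z_{j+1}(\omega)$ is killed by $I_j\otimes Q$ and so is charged with weight $1$. Thus the pair is admissible; for $i=1,2$ we have $z_{j+1}(\omega)=0$. The product vectors $\omega_i(n,v)$ of the $i$-th pair lie in $N_i$, so $N_i\ne\{0\}$.

Lemma 1 holds with the same proof: it used only (1), (2), $f(x_j)=1$, $\prod\|x_j\|<\infty$ and $y,\omega\in H$. Lemma 2(a) holds for the pairs $i=1,2$: with $y_n=a\otimes\kappa+b\otimes\mu$ the truncation is $y^{[n]}=\omega_1(n,a)+\omega_2(n,b)$, since both sides have the same $n$-th component and $z_{j+1}=0$ for $j\ge n$.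

**Density in $N_i$.** We show that the $\omega_i(n,v)$ span a dense subspace of $N_i$. First, a uniform lower bound: by Lemma 5(b) the linear map $r\mapsto Q(r\otimes c_i)$ is injective on the finite-dimensional space $E$, so there is $\eta>0$ with $\|Q(r\otimes c_i)\|\ge\eta\|r\|$. Writing $R\in S_j\otimes E$ as $R=\sum_pu_p\otimes r_p$ with $(u_p)$ an orthonormal basis of $S_j$, we get
$$\|(I_j\otimes Q)(R\otimes c_i)\|^2=\sum_p\|Q(r_p\otimes c_i)\|^2\ge\eta^2\|R\|^2\qquad\text{for all }j .$$
Now let $y\in N_i$, $y_n=b_n\otimes c_i$, and put $R_{j+1}=b_{j+1}-b_j\otimes(e+2^{-j}s_i)$. It lies in $S_j\otimes E$, because $I_j\otimes f$ sends it to $b_j-b_j=0$. Then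
$$z_{j+1}(y)=b_{j+1}\otimes c_i-b_j\otimes(e\otimes c_i+2^{-j}Ac_i)=R_{j+1}\otimes c_i+2^{-j}\,b_j\otimes\theta_i ,$$
and $I_j\otimes Q$ kills the last term, so $\eta\|R_{j+1}\|\le\|(I_j\otimes Q)z_{j+1}(y)\|\le2^{-j}\|y\|$. Therefore
$$\|b_{j+1}\|\le(1+4^{-j})^{1/2}\|b_j\|+\eta^{-1}2^{-j}\|y\| .$$
Iterating, and bounding each product of the factors $(1+4^{-j})^{1/2}\ge1$ by $C$, we get
$$B:=\sup_n\|b_n\|\le C\Bigl(\|b_0\|+\eta^{-1}\|y\|\sum_j2^{-j}\Bigr)<\infty .$$
Finally $y$ and $\omega^{(n)}=\omega_i(n,b_n)$ have the same $n$-th component, and by (5)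
$$\|y-\omega^{(n)}\|^2\le2\sum_{j\ge n}\|z_{j+1}(y)\|_j^2+2\sum_{j\ge n}4^{-j}C^2\|\theta_i\|^2B^2\longrightarrow0 .$$

**The other lines vanish.** Let $c\ne0$ be not proportional to any $c_i$. We show $H_{\mathbb Fc}=\{0\}$. By Lemma 5(a), $QAc\notin Q(E\otimes c)$: if $QAc=Q(r\otimes c)$, then $r\otimes c-Ac\in\ker Q=\Theta$. So the component of $QAc$ orthogonal to the subspace $Q(E\otimes c)$ is nonzero. Normalizing it gives a unit vector $\psi\in\operatorname{ran}Q$, orthogonal to $Q(E\otimes c)$, with $\tau:=|\langle QAc,\psi\rangle|>0$. Let $y\in H_{\mathbb Fc}$, $y_n=b_n\otimes c$. Apply $I_j\otimes\langle Q\,\cdot,\psi\rangle$ to (3). The term $\Delta_{j+1}\otimes c$ contributes $0$, and $\|\psi\|=1$, so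
$$\|(I_j\otimes Q)z_{j+1}(y)\|\ge\tau\,2^{-j}\|b_j\| .$$
As $\sum_j4^j\|(I_j\otimes Q)z_{j+1}(y)\|^2\le\|y\|^2$, we get $\sum\|b_j\|^2<\infty$ with $\|b_j\|$ nondecreasing, so $y=0$.

**Conclusion for this $H$.** Let $L$ be closed and $\mathfrak A$-invariant. Steps 1 and 2 of Proposition 4 work over $\mathbb F$ and give a tail space $\Lambda\subset\mathbb F^2$. If $\Lambda=\{0\}$, then $L=\{0\}$. If $\Lambda=\mathbb F^2$, Lemma 1 for the pairs $i=1,2$ and the analogue of Lemma 2(a) give $L=H$. If $\dim\Lambda=1$, then $\{0\}\ne L\subset H_\Lambda$, so $\Lambda=\mathbb Fc_i$ for some $i$, and Lemma 1 with density in $N_i$ gives $L=N_i$. So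
$$\operatorname{Lat}\mathfrak A=\{\{0\},N_1,\dots,N_k,H\}.$$
For $i\ne l$, $N_i\wedge N_l=\{0\}$, and $N_i\vee N_l$ is closed and invariant with tail space containing $c_i$ and $c_l$, so it is $H$. The $N_i$ are nonzero, hence distinct from each other and from $H$, as in the proof of Theorem 1. Since $\mathfrak A$ is contained in the algebra of this lattice, the lattice is reflexive by the same chain of inclusions.

## 11. Theorem 2 in arbitrary infinite dimension

It remains to pass from the separable $H$ of Section 10 to a space of any infinite dimension. We tensor with a space on which all operators act.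

Let $G$ be a nonzero Hilbert space over $\mathbb F$ with orthonormal basis $(g_\alpha)$, and fix one basis vector $g_0$. Every $w\in H\otimes G$ is uniquely a convergent sum $w=\sum_\alpha h_\alpha\otimes g_\alpha$ with $\sum\|h_\alpha\|^2<\infty$. For a closed subspace $L\subset H$, the closed subspace $L\otimes G$ consists of those $w$ with all $h_\alpha\in L$. Consider the subspaces $N_i\otimes G$ of $H\otimes G$.

**Meets, joins, distinctness.** From the description by coordinates, $(N_i\otimes G)\cap(N_l\otimes G)=(N_i\cap N_l)\otimes G=\{0\}$ for $i\ne l$. The join contains $h\otimes g_\alpha$ for $h\in N_i$ and for $h\in N_l$, hence for all $h\in N_i\vee N_l=H$, so it is $H\otimes G$. Distinct $L$ give distinct $L\otimes G$.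

**Reflexivity.** The operators $a\otimes b$ with $a\in\mathfrak A$, $b\in B(G)$ leave every $N_i\otimes G$ invariant. Let $W$ be any closed subspace of $H\otimes G$ invariant under all of them and under $I\otimes B(G)$ and $\mathfrak A\otimes I$ (these are included, since $\mathfrak A$ and $B(G)$ contain the identities). Put $L=\{h\in H:h\otimes g_0\in W\}$, a closed subspace. If $w=\sum h_\alpha\otimes g_\alpha\in W$, then $I\otimes g_0\langle\cdot,g_\alpha\rangle$ sends $w$ to $h_\alpha\otimes g_0\in W$, so $h_\alpha\in L$. Conversely, if $h\in L$, then $I\otimes g_\alpha\langle\cdot,g_0\rangle$ sends $h\otimes g_0$ to $h\otimes g_\alpha\in W$. Hence $W=L\otimes G$. If $h\in L$ and $a\in\mathfrak A$, then $ah\otimes g_0=(a\otimes I)(h\otimes g_0)\in W$, so $ah\in L$. Thus $L\in\operatorname{Lat}\mathfrak A$, and $W$ is one of $\{0\},N_1\otimes G,\dots,N_k\otimes G,H\otimes G$. As before, this shows that the lattice of these subspaces is reflexive.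

**Dimension.** Since $\dim H=\aleph_0$, $\dim(H\otimes G)=\aleph_0\cdot\dim G$ can be any prescribed infinite cardinal; take $\dim G$ equal to it. Hilbert spaces over $\mathbb F$ of equal dimension are unitarily equivalent, so the lattice can be transported to any given infinite-dimensional space.

**The equivalence for $k=3$, $\mathbb F=\mathbb C$.** For $k=3$ the lattice is a reflexive realization of the double triangle, so every infinite-dimensional complex Hilbert space carries one. By (i), no finite-dimensional space does. This completes the proof of Theorem 2. $\blacksquare$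

## 12. Compact operators in $\operatorname{Alg}\mathcal T$

Theorem 3 says that the absence of compact operators is forced in any reflexive example. The idea is to manufacture a finite rank idempotent from a compact operator and then apply (iv).

We recall two facts. An algebra of bounded operators on a space $Z$ is transitive if its only invariant closed subspaces are $\{0\}$ and $Z$. Lomonosov's lemma (V. Lomonosov, 1973; Radjavi–Rosenthal, *Invariant Subspaces*, Ch. 8): if $\mathcal A$ is a transitive algebra and $X\ne0$ is compact, then $1$ is an eigenvalue of $AX$ for some $A\in\mathcal A$. Second, if $Y$ is a compact operator with eigenvalue $1$, then $1$ is isolated in $\sigma(Y)$, and the Riesz idempotent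
$$P=\frac1{2\pi i}\oint_\Gamma(\zeta-Y)^{-1}\,d\zeta ,$$
with $\Gamma$ a small circle around $1$ separating it from the rest of $\sigma(Y)$, is nonzero and of finite rank.

**Proof of Theorem 3.** Let $\mathcal T$ be reflexive on a complex Hilbert space and suppose $0\ne X\in\operatorname{Alg}\mathcal T$ is compact.

**Step 1: restrict to an atom.** If $X$ vanished on $K$ and on $M$, it would vanish on $K\vee M=H$. So $X|_Z\ne0$ for some $Z\in\{K,M\}$. By (ii), no pairwise vector sum is closed; since the sum of a finite-dimensional and a closed subspace is closed, $\dim Z=\infty$.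

**Step 2: the restricted algebra is transitive.** A closed subspace of $Z$ invariant under $\operatorname{Alg}\mathcal T$ belongs to $\operatorname{Lat}\operatorname{Alg}\mathcal T=\mathcal T$. The members of $\mathcal T$ contained in $Z$ are $\{0\}$ and $Z$ only: another of $K,M,N$ meets $Z$ in $\{0\}$ and is nonzero, and $H\not\subset Z$. So $(\operatorname{Alg}\mathcal T)|_Z$ is a transitive algebra on $Z$.

**Step 3: get an eigenvalue.** The operator $X|_Z$ is compact and nonzero on $Z$. By Lomonosov's lemma there is $A\in\operatorname{Alg}\mathcal T$ such that $(AX)|_Z$ has eigenvalue $1$. Put $Y=AX\in\operatorname{Alg}\mathcal T$. It is compact on $H$ and has eigenvalue $1$.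

**Step 4: the Riesz idempotent lies in $\operatorname{Alg}\mathcal T$.** Let $\mathcal B$ be the norm closure of the polynomials in $Y$; since $\operatorname{Alg}\mathcal T$ is a norm-closed algebra containing $I$, $\mathcal B\subset\operatorname{Alg}\mathcal T$. We show $(\zeta-Y)^{-1}\in\mathcal B$ for every $\zeta\notin\sigma(Y)$. The set of such $\zeta$ contains all $|\zeta|>\|Y\|$, by the Neumann series. It is open: if $(\zeta_0-Y)^{-1}\in\mathcal B$, then for $\zeta$ near $\zeta_0$ the series $\sum_n(\zeta_0-\zeta)^n(\zeta_0-Y)^{-n-1}$ converges in $\mathcal B$ to $(\zeta-Y)^{-1}$. It is relatively closed in $\mathbb C\setminus\sigma(Y)$, because the resolvent is norm continuous and $\mathcal B$ is closed. And $\mathbb C\setminus\sigma(Y)$ is connected, because $\sigma(Y)$ is countable. So the set is all of $\mathbb C\setminus\sigma(Y)$. The idempotent $P$ is a norm limit of Riemann sums of resolvents, so $P\in\mathcal B\subset\operatorname{Alg}\mathcal T$. (Equivalently, by Runge's theorem, $P$ is a norm limit of polynomials in $Y$.)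

**Step 5: contradiction.** $P$ is a nonzero finite rank operator in $\operatorname{Alg}\mathcal T$. By (iv), $\mathcal T$ is non-reflexive, contrary to assumption. $\blacksquare$

So on a complex Hilbert space Kissin's criterion (iv) extends from finite rank operators to compact operators: if $\operatorname{Alg}\mathcal T$ contains a nonzero compact operator, then $\mathcal T$ is non-reflexive. By Theorems 1 and 2, non-reflexivity does not hold without some such hypothesis. In particular, for the realization of Section 1, $\operatorname{Alg}\mathcal T$ contains the whole algebra $\mathfrak A$ but no nonzero compact operator.
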